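# Cauchy products of $2^{n^2}$ and $3^{n^2}$, and the failure of $C^2$-finiteness

## 1. Convolving $2^{n^2}$ with itself

Take the sequence $1,2,16,512,\dots$ with $n$-th term $2^{n^2}$ and multiply it by itself in the way power series are multiplied:
$$s(n)=\sum_{i=0}^n 2^{i^2}2^{(n-i)^2}.$$
The first values are $s(0)=1$, $s(1)=2+2=4$, $s(2)=16+4+16=36$, $s(3)=512+32+32+512=1088$.

Does $s$ satisfy a reasonable recurrence? Write $t(n,i)=2^{i^2+(n-i)^2}$ and compare $t(n+2,i+1)$ with $t(n,i)$. The exponent grows by $(2i+1)+(2(n-i)+1)=2n+2$, in which $i$ has disappeared. Hence $t(n+2,i+1)=4^{n+1}t(n,i)$ for all $i$. Summing over $0\le i\le n$, the left side runs through all terms of $s(n+2)$ except the two at the ends, so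
$$s(n+2)=4^{n+1}s(n)+2\cdot 2^{(n+2)^2}.$$
Check: $4\cdot 1+2\cdot 16=36$ and $16\cdot 4+2\cdot 512=1088$.

The last term $y(n)=2\cdot2^{(n+2)^2}$ satisfies $y(n+1)=2^{2n+5}y(n)$, so we can eliminate it:
$$s(n+3)-32\cdot 4^n\,s(n+2)-16\cdot 4^{n}\,s(n+1)+128\cdot 16^{n}\,s(n)=0. \tag{1}$$
At $n=0$ this reads $1088-1152-64+128=0$. So $s$ satisfies a linear recurrence whose coefficients are as simple as they could be: constants times geometric sequences.

Now change one of the two factors and look at
$$s(n)=\sum_{i=0}^n 2^{i^2}3^{(n-i)^2},\qquad s(0)=1,\quad s(1)=5,\quad s(2)=103,\quad s(3)=20405 .$$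
Is there a recurrence of the same kind? To make this precise we need some definitions.

## 2. C-finite and $C^2$-finite sequences

Throughout, $\mathbb N=\{0,1,2,\dots\}$, $\mathbb K$ is a field of characteristic zero, $\sigma$ denotes the shift $(\sigma c)(n)=c(n+1)$, and the **Cauchy product** is $(a\odot b)(n)=\sum_{i=0}^n a(i)b(n-i)$.

**Definition (C-finite).** A sequence $c:\mathbb N\to\mathbb K$ is C-finite over $\mathbb K$ if there are $\gamma_0,\dots,\gamma_s\in\mathbb K$ with $\gamma_s\ne0$ and $\gamma_0c(n)+\dots+\gamma_sc(n+s)=0$ for all $n\in\mathbb N$.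

Geometric sequences and the Fibonacci numbers are examples. So is $1,0,0,0,\dots$, which satisfies $c(n+1)=0$: the coefficient $\gamma_0$ may vanish.

**Definition (D-finite).** A sequence is D-finite over $\mathbb K$ if it satisfies a linear recurrence of this form whose coefficients are polynomials in $n$ over $\mathbb K$, not all zero. An example is $n!$, with $a(n+1)-(n+1)a(n)=0$.

**Definition ($C^2$-finite).** A sequence $a$ is $C^2$-finite over $\mathbb K$ if there are C-finite sequences $c_0,\dots,c_r$ over $\mathbb K$ with $c_r(n)\ne0$ for all $n\in\mathbb N$ and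
$$c_0(n)a(n)+c_1(n)a(n+1)+\dots+c_r(n)a(n+r)=0\qquad\text{for all }n\in\mathbb N .$$

For example $a(n)=2^{n^2}$ satisfies $a(n+1)=2\cdot4^n a(n)$, and $b(n)=3^{n^2}$ satisfies $b(n+1)=3\cdot 9^nb(n)$; both are $C^2$-finite over $\mathbb Q$. By (1), so is $2^{n^2}\odot2^{n^2}$. Every C-finite sequence is $C^2$-finite, since constants are C-finite. Because $c_r$ has no zeros, the coefficient sequences and finitely many initial values determine $a$.

C-finite sequences are closed under the Cauchy product, and so are D-finite sequences. If $a$ is $C^2$-finite and $b$ is C-finite over $\mathbb K$, then $a\odot b$ is $C^2$-finite over the splitting field of the characteristic polynomial of $b$. The question, posed in http://www3.risc.jku.at/publications/download/risc_6711/MAIN.pdf, is whether *the Cauchy product of two $C^2$-finite sequences is $C^2$-finite again*. In line with the partial result just quoted, we count the product as $C^2$-finite if it is so over some algebraic extension of $\mathbb K$. The answer is no, and the pair $2^{n^2},3^{n^2}$ shows it.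

**Theorem 1.** Let $s(n)=\sum_{i=0}^n 2^{i^2}3^{(n-i)^2}$. For no field $\mathbb L$ of characteristic $0$ is $s$ $C^2$-finite over $\mathbb L$. Moreover, there are no C-finite sequences $c_0,\dots,c_d$ over $\mathbb L$, not all eventually zero, with $\sum_jc_j(n)s(n+j)=0$ for all large $n$.

The second sentence contains the first, because a sequence without zeros is not eventually zero. Since $2^{n^2}$ and $3^{n^2}$ are $C^2$-finite over $\mathbb Q$, hence over every $\mathbb K$ of characteristic $0$, closure under the Cauchy product fails over every such $\mathbb K$, even if arbitrary field extensions are allowed.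

We shall use three facts. C-finite sequences over $\mathbb K$ are closed under sums, termwise products and shifts; this is textbook material. The other facts deserve a proof on the board.

**Fact 1.** A sequence is C-finite if and only if its generating function is rational, of the form $N(z)/D(z)$ with polynomials $N,D$ and $D(0)\ne0$. In particular C-finite sequences are closed under $\odot$. Moreover, if $c$ is C-finite over $F$ and $F$ contains the roots of the characteristic polynomial $\sum_k\gamma_kx^k$, then for all large $n$
$$c(n)=\sum_\mu P_\mu(n)\mu^n\qquad\text{(finitely many distinct } \mu\in F^*,\ P_\mu\in F[n]).$$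

*Proof.* Put $D(z)=\sum_k\gamma_kz^{s-k}$, so $D(0)=\gamma_s\neq0$. The recurrence says exactly that $D(z)\sum_nc(n)z^n$ has zero coefficient at $z^{n+s}$ for all $n\ge0$, so the product is a polynomial. Conversely, given $N/D$, choose $s\ge\max(\deg D,\deg N+1)$, write $D=\sum_k\gamma_kz^{s-k}$, and read off the recurrence. Cauchy products correspond to products of generating functions. For the last claim, decompose $N/D$ into partial fractions: a polynomial plus multiples of $(1-\mu z)^{-k-1}$ with $\mu\ne0$ a characteristic root. Since $(1-\mu z)^{-k-1}=\sum_n\binom{n+k}k\mu^nz^n$, the formula holds beyond the degree of the polynomial part. $\square$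

**Fact 2.** If $a,b$ are $C^2$-finite over $\mathbb K$, so is $a+b$.

*Proof.* Let $c$ run through the finitely many C-finite coefficient sequences in recurrences for $a$ and $b$. If $c$ satisfies a recurrence of order $s$ with $\gamma_s\ne0$, the span of $c,\sigma c,\dots,\sigma^{s-1}c$ is mapped into itself by $\sigma$. Let $\mathcal R$ be the $\mathbb K$-algebra of sequences (termwise operations) generated by all these finitely many shifts. It is finitely generated, hence Noetherian by Hilbert's basis theorem; it is stable under $\sigma$; and all its elements are C-finite. Let $\mathcal S\subset \mathcal R$ be the set of elements without zeros. It is multiplicative and stable under $\sigma$, and the ring of sequences $\mathcal R_{\mathcal S}=\{x/y:x\in \mathcal R,y\in \mathcal S\}$ is a localization of $\mathcal R$, so it is Noetherian.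

The recurrence of $a$ gives $\sigma^ra=-\sum_{i<r}(c_i/c_r)\sigma^ia$ with $c_r\in \mathcal S$. Shifting repeatedly, we see that all $\sigma^ka$ lie in the $\mathcal R_{\mathcal S}$-module generated by $a,\dots,\sigma^{r-1}a$. The same holds for $b$. So all shifts of $y=a+b$ lie in one finitely generated $\mathcal R_{\mathcal S}$-module, which is Noetherian. The chain of submodules generated by $y,\sigma y,\dots,\sigma^ky$ becomes stationary, so $\sigma^{k+1}y$ is, for some $k$, an $\mathcal R_{\mathcal S}$-combination of $y,\dots,\sigma^ky$. Multiplying by a common denominator $g\in \mathcal S$ gives a recurrence for $y$ with C-finite coefficients and leading coefficient $g$, which has no zeros. $\square$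

## 3. Shifting and growth for $2^{n^2}\odot3^{n^2}$

The natural first attempt is to repeat the computation of Section 1. With $t(n,i)=2^{i^2}3^{(n-i)^2}$ and integers $h,g$ we get
$$\frac{t(n+h+g,i+h)}{t(n,i)}=2^{2hi+h^2}\,3^{2g(n-i)+g^2}=2^{h^2}3^{g^2}\,9^{gn}\,\Big(\frac{4^h}{9^g}\Big)^i .$$
The trick needs this ratio to be independent of $i$, that is, $4^h=9^g$. By unique factorization this forces $h=g=0$, and the identity becomes empty. This does not show that no recurrence exists; it only shows that this way of making one breaks down.

To refute a recurrence one might look at growth. Since $3^{(n-i)^2}=3^{n^2}9^{-ni}3^{i^2}$,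
$$s(n)=3^{n^2}\sum_{i=0}^n6^{i^2}9^{-ni}=3^{n^2}\big(1+6\cdot9^{-n}+1296\cdot 9^{-2n}+\cdots\big). \tag{2}$$
So $s(n)$ is asymptotic to $3^{n^2}$, which is $C^2$-finite. Keeping more terms does not help by itself. For fixed $M$ the sequence $x(n)=\sum_{i<M}6^{i^2}9^{-ni}$ is C-finite, say $x(n+M)=\sum_{k<M}\gamma_kx(n+k)$, and then $s_M(n)=3^{n^2}x(n)$ satisfies
$$s_M(n+M)=\sum_{k<M}\gamma_k\,3^{(n+M)^2-(n+k)^2}\,s_M(n+k),$$
whose coefficients are constants times geometric sequences, because the exponents are linear in $n$. Every truncation of (2) is therefore $C^2$-finite. An argument that uses only a number of terms fixed in advance cannot succeed.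

What we can do is fix the supposed recurrence first and let the number of terms grow afterwards. Here is the simplest instance. Suppose constants $p_0,p_1$ and $y\ne0$ satisfy $p_0(9y)^ns(n)+p_1y^ns(n+1)=0$ for all large $n$. From (2),
$$s(n+1)=3^{n^2}9^n\big(3+2\cdot9^{-n}+48\cdot9^{-2n}+\cdots\big).$$
Dividing by $3^{n^2}y^n$ and collecting the multiples of $9^{-kn}$, we find the coefficients $p_0+3p_1$ at $k=-1$, then $6p_0+2p_1$ at $k=0$, and in general (the term $i=k+1$ of both series)
$$6^{(k+1)^2}p_0+3\cdot 6^{(k+1)^2}9^{-(k+1)}p_1=6^{k^2}\big(6\cdot36^k\,p_0+2\cdot4^k\,p_1\big).$$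
Dividing successively by $9^n$ and by $1$ and letting $n\to\infty$, the first two must vanish. Their determinant is $1\cdot2-3\cdot6=-16$, so $p_0=p_1=0$. Each further $k$ imposes another condition on the same two unknowns, and $36^k$ and $4^k$ move at different speeds. A general recurrence has finitely many unknowns, while the expansion (2) supplies infinitely many conditions. The proof makes this precise. It needs one tool: "coefficients at large bases must vanish if the whole is small".

## 4. Exponential polynomials that grow slowly

**Definition (exponential polynomial).** An exponential polynomial over a field $F$ of characteristic $0$ is an expression $E(n)=\sum_\mu P_\mu(n)\mu^n$ with finitely many distinct $\mu\in F^*$ and $P_\mu\in F[n]$. We call $P_\mu$ the coefficient at $\mu$; it is $0$ if $\mu$ does not occur.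

For example $E(n)=n2^n-5$ has coefficient $n$ at $2$ and coefficient $-5$ at $1$. By Fact 1, a C-finite sequence agrees for large $n$ with an exponential polynomial over a field containing its characteristic roots, and this exponential polynomial is nonzero if the sequence is not eventually zero. Conversely an exponential polynomial is C-finite: it is annihilated by $\prod_\mu(\sigma-\mu)^{1+\deg P_\mu}$, the product being over the $\mu$ with $P_\mu\neq0$.

We also need absolute values other than the usual one later on, so we state the lemma generally. An absolute value on a field is multiplicative, satisfies the triangle inequality, and vanishes only at $0$; it is non-archimedean if $|x+y|\le\max(|x|,|y|)$, like the $p$-adic one on $\mathbb Q$ with $|p|=1/p$.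

**Lemma 1.** Let $F$ be a field of characteristic $0$, complete with respect to an absolute value (archimedean or not). Let $E(n)=\sum_\mu P_\mu(n)\mu^n$ be an exponential polynomial with $|E(n)|=O(\theta^n)$, $\theta>0$. Then $P_\mu=0$ for every $\mu$ with $|\mu|>\theta$. In particular, coefficients are unique.

*Proof.* The polynomial $\binom{n+k}k$ in $n$ has degree $k$. So a polynomial of degree $\delta$ is a linear combination of $\binom{n+k}k$, $0\le k\le\delta$, with nonzero coefficient at $k=\delta$. As $\sum_n\binom{n+k}k\mu^nz^n=(1-\mu z)^{-k-1}$, the series $f(z)=\sum_nE(n)z^n$ is a rational function with a pole at $1/\mu$ for each $\mu$ with $P_\mu\ne0$; poles for different $\mu$ lie at different points and do not cancel. Write $f=N/D$ with coprime polynomials $N,D$ and $D(0)\ne0$.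

Suppose $P_\mu\ne0$ and $|\mu|>\theta$, and put $z_0=1/\mu$. Then $D(z_0)=0$. Since $|z_0|<1/\theta$, the sum $\sum_n|E(n)||z_0|^n$ is finite, so $f$ converges absolutely at $z_0$ by completeness. The identity $N=D\cdot f$ of power series may be evaluated at $z_0$, and it gives $N(z_0)=D(z_0)f(z_0)=0$. Then $N$ and $D$ share the zero $z_0$, contradicting coprimality.

For uniqueness, use the trivial absolute value, for which any field is complete. If two exponential polynomials agree for all large $n$, their difference is $O(\theta^n)$ for every $\theta>0$, so all its coefficients vanish. $\square$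

Note the role of the sum $f(z_0)$: it is a finite number, even though several terms of $E$ might have bases of the same absolute value and partially cancel.

## 5. No recurrence for $\sum_i2^{i^2}3^{(n-i)^2}$

We prove Theorem 1. Suppose $\sum_{j=0}^dc_j(n)s(n+j)=0$ for all large $n$, with $c_j$ C-finite over $\mathbb L$ and not all eventually zero.

**Step 1: reduction to complex coefficients.** The purpose is to have sizes to compare. The coefficients of the recurrences of the $c_j$, their initial values and their characteristic roots generate a finitely generated extension of $\mathbb Q$. Such a field embeds into $\mathbb C$: send a transcendence basis to algebraically independent complex numbers and extend over the remaining algebraic part, using that $\mathbb C$ is algebraically closed. All values $c_j(n)$ lie in this field, because the recurrences compute them from the initial values. The embedding fixes the rational numbers $s(n)$, preserves the relation, and by injectivity no $c_j$ that is not eventually zero becomes so. By Fact 1 we may therefore assume that, for $n\ge n_0$,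
$$c_j(n)=\sum_\lambda p_{j,\lambda}(n)\lambda^n\qquad(\lambda\in\mathbb C^*),\qquad\text{not all }p_{j,\lambda}=0 .$$
Fix $\Lambda$ with $|c_j(n)|=O(\Lambda^n)$ for all $j$.

**Step 2: truncating the expansion with an error bound.** We show that for every fixed $M\ge1$
$$s(n)=3^{n^2}\Big(\sum_{i<M}6^{i^2}9^{-ni}+O(n9^{-Mn})\Big). \tag{3}$$
For fixed $n$, $\log(6^{i^2}9^{-ni})=i^2\log6-ni\log9$ is convex in $i$. On $[M,n]$ it is maximal at an endpoint, and there $6^{i^2}9^{-ni}$ equals $6^{M^2}9^{-Mn}$ or $(6/9)^{n^2}=(2/3)^{n^2}$. Both are $O(9^{-Mn})$, and there are at most $n$ terms with $M\le i\le n$. With (2) this gives (3).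

**Step 3: an exponential polynomial of small growth.** We insert (3), with $n+j$ for $n$, in the recurrence and divide by $3^{n^2}$. Since $3^{(n+j)^2}=3^{n^2}9^{nj}3^{j^2}$, the main terms are
$$E_M(n):=\sum_{j=0}^d\sum_{i<M}3^{j^2}6^{i^2}9^{-ij}\,c_j(n)\,9^{(j-i)n},$$
and the $j$-th error is $O(\Lambda^n9^{nj}\,n9^{-Mn})$. As everything sums to zero,
$$E_M(n)=O\big(n\,\Lambda^n9^{(d-M)n}\big). \tag{4}$$
With $c_j$ replaced by its formula, $E_M$ is an exponential polynomial whose bases are among the numbers $\lambda9^{j-i}$.

**Step 4: the coefficients of $E_M$ along a chain of bases.** We want a base at which the coefficient can be written down for all large $M$ at once. Fix $\lambda_0$ with some $p_{j,\lambda_0}\ne0$, and let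
$$S=\{(j,h):0\le j\le d,\ h\in\mathbb Z,\ p_{j,\lambda_09^h}\ne0\}.$$
It is nonempty, and finite because the $\lambda_09^h$ are distinct and only finitely many bases occur. Let $\mu_k=\lambda_09^{-k}$. A term with indices $j,i$ and base $\lambda$ of $c_j$ contributes at $\mu_k$ only if $\lambda=\lambda_09^h$ for some $h\in\mathbb Z$, and then exactly when $h+j-i=-k$, that is, $i=h+j+k$. Assume
$$h+j+k\ge0\quad\text{and}\quad M>h+j+k\qquad\text{for all }(j,h)\in S .$$
Then each $(j,h)\in S$ contributes exactly once, and the coefficient of $E_M$ at $\mu_k$ is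
$$\sum_{(j,h)\in S}3^{j^2}6^{(h+j+k)^2}9^{-(h+j+k)j}\,p_{j,\lambda_09^h}(n).$$
It does not depend on $M$. Now separate the dependence on $k$. We have $6^{(h+j+k)^2}=6^{(h+j)^2}\,36^{(h+j)k}\,6^{k^2}$ and $36^{h+j}9^{-j}=4^{h+j}9^{h}$, so the coefficient equals
$$6^{k^2}\sum_{(j,h)\in S}C_{j,h}\,\big(4^{h+j}9^h\big)^k\,p_{j,\lambda_09^h}(n),\qquad C_{j,h}=3^{j^2}6^{(h+j)^2}9^{-(h+j)j}\ne0. \tag{5}$$
The quadratic part $6^{k^2}$ is common to all terms and factors out; only geometric sequences in $k$ are left.

**Step 5: some coefficient is nonzero.** The numbers $4^{h+j}9^h$ for $(j,h)\in S$ are pairwise distinct: by unique factorization the number determines $h$ and $h+j$. Suppose the sum in (5) were the zero polynomial for $|S|$ consecutive values of $k$. Reading off the coefficient of each power of $n$ gives a homogeneous linear system whose matrix is, up to nonzero column factors, the Vandermonde matrix of $|S|$ distinct nonzero numbers. It is invertible, so $p_{j,\lambda_09^h}=0$ for all $(j,h)\in S$, contradicting the definition of $S$. Hence we can fix a $k$ with $h+j+k\ge0$ on $S$ for which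 the sum in (5) is nonzero.

**Step 6: the contradiction.** Now $k$, and with it $\mu_k$, is fixed, and $M$ is still free. Choose $M$ so large that $M>h+j+k$ on $S$ and $\Lambda9^{d-M}<|\mu_k|$, and pick $\theta$ with $\Lambda9^{d-M}<\theta<|\mu_k|$. By (4), $E_M(n)=O(\theta^n)$. Lemma 1 with $F=\mathbb C$ says that the coefficient of $E_M$ at $\mu_k$ is zero. By Step 5 it is not. This proves Theorem 1. $\blacksquare$

In the special case of Section 3, with $\lambda_0=y$, we have $S\subseteq\{(0,1),(1,0)\}$, and the formula (5) is $6^{k^2}(6\cdot36^kp_0+2\cdot4^kp_1)$, as found there.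

## 6. Multiplicative dependence as the exact criterion

The numbers 2 and 3 entered through the fact that $4^x9^y$ determines $(x,y)$. In Section 3 the same property made the shift identity fail. The next theorem says that for sequences of this shape this property decides the matter.

**Definition (multiplicative dependence).** Elements $q,r\in\mathbb K^*$ are multiplicatively dependent if $q^kr^l=1$ for some $(k,l)\in\mathbb Z^2\setminus\{(0,0)\}$, and independent otherwise.

So $4$ and $8$ are dependent ($4^3=8^2$), $4$ and $9$ are independent, and $-1$ is dependent with everything. If $q,r$ are independent, none of $q$, $r$, $q/r$ is a root of unity.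

**Theorem 2.** Let $\mathbb K$ be a field of characteristic $0$, let $u,v,q,r\in\mathbb K^*$, and let $a(n)=u^nq^{\binom n2}$, $b(n)=v^nr^{\binom n2}$ (that is, $a(n+1)=uq^na(n)$, $b(n+1)=vr^nb(n)$, $a(0)=b(0)=1$). Put $s=a\odot b$. The following are equivalent:

1. $s$ is $C^2$-finite over $\mathbb K$.
2. There are an extension field $\mathbb L\supseteq\mathbb K$ and C-finite $c_0,\dots,c_d$ over $\mathbb L$, not all eventually zero, with $\sum_{j=0}^dc_j(n)s(n+j)=0$ for all sufficiently large $n$.
3. $q,r$ are multiplicatively dependent: $q^kr^l=1$ for some $(k,l)\in\mathbb Z^2\setminus\{(0,0)\}$.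

In particular (take $u=\rho$, $q=\rho^2$, $v=\sigma$, $r=\sigma^2$), $\rho^{n^2}\odot\sigma^{n^2}$ is $C^2$-finite if and only if $\rho,\sigma\in\mathbb K^*$ are multiplicatively dependent.

(In the last sentence $\sigma$ is an element of $\mathbb K^*$, not the shift.) The last sentence follows from the equivalence, because $\rho^{n^2}=\rho^n(\rho^2)^{\binom n2}$, and $\rho^2,\sigma^2$ are dependent if and only if $\rho,\sigma$ are: a relation $\rho^k\sigma^l=1$ can be squared, and a relation $(\rho^2)^k(\sigma^2)^l=1$ is a relation for $\rho,\sigma$ with exponents $2k,2l$.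

The implication (1)$\Rightarrow$(2) is trivial: a leading coefficient without zeros is not eventually zero. The next section proves (3)$\Rightarrow$(1), and the sections after it prove (2)$\Rightarrow$(3). Throughout we put $\binom k2=k(k-1)/2$ for all $k\in\mathbb Z$ and use, for all $k,l\in\mathbb Z$,
$$\binom{k+l}2=\binom k2+kl+\binom l2. \tag{6}$$

## 7. Dependent bases: the shift identity in general

Assume (3). The group $G=\langle q,r\rangle\subset\mathbb K^*$ is a finitely generated abelian group of rank at most $1$.

**Step 1: rank $0$.** Here we show that $s$ is even C-finite. Choose $m\ge1$ with $q^m=r^m=1$. Since $\binom{n+2m}2-\binom n2=2mn+m(2m-1)$ is divisible by $m$, both $q^{\binom n2}$ and $r^{\binom n2}$ have period $2m$. So $a(n+2m)=u^{2m}a(n)$ and $b(n+2m)=v^{2m}b(n)$. Both sequences are C-finite, hence so is $a\odot b$ by Fact 1, and C-finite sequences are $C^2$-finite.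

**Step 2: rank $1$, a shift under which the ratio does not depend on $i$.** The torsion subgroup of $G$ is a finite subgroup of $\mathbb K^*$, hence cyclic. So $G=\langle\zeta\rangle\times\langle\tau\rangle$ with $\zeta$ of finite order $m$ and $\tau$ not a root of unity. Write $q=\zeta^x\tau^e$, $r=\zeta^y\tau^f$; then $(e,f)\ne(0,0)$, as otherwise $G$ would be finite. Replacing $\tau$ by $\tau^{-1}$ if necessary, we may assume $e+f\ge0$. Put
$$h=mf,\qquad g=me,\qquad D=h+g\ge0 .$$
The factor $m$ removes $\zeta$, so $q^h=\tau^{mef}=r^g$.

For $n\in\mathbb N$, $i\in\mathbb Z$ let $t(n,i)=u^iv^{n-i}q^{\binom i2}r^{\binom{n-i}2}$, so $s(n)=\sum_{i=0}^nt(n,i)$. Since $(n+D)-(i+h)=(n-i)+g$, formula (6) gives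
$$t(n+D,i+h)=u^hv^gq^{\binom h2}r^{\binom g2}\,q^{hi}r^{g(n-i)}\,t(n,i)=\psi(n)\,t(n,i),$$
where $\psi(n)=\psi_0r^{gn}$, $\psi_0=u^hv^gq^{\binom h2}r^{\binom g2}\ne0$, because $q^{hi}r^{-gi}=1$.

**Step 3: the boundary terms are $C^2$-finite.** Sum the identity over $0\le i\le n$ and compare with $s(n+D)$:
$$\epsilon(n):=s(n+D)-\psi(n)s(n)=\sum_{i=0}^{n+D}t(n+D,i)-\sum_{i=h}^{n+h}t(n+D,i).$$
With the convention $\sum_{i=\alpha}^{\beta}=-\sum_{i=\beta+1}^{\alpha-1}$ for $\beta<\alpha-1$, and the empty sum equal to $0$, sums over adjacent ranges add up whatever the signs and order of the limits. Hence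
$$\epsilon(n)=\sum_{i=0}^{h-1}t(n+D,i)+\sum_{i=n+h+1}^{n+D}t(n+D,i).$$
This is a signed sum of $|h|+|g|$ terms. In the first sum $i$ runs over a fixed finite set, and $t(n+D,i)$ is $\mathrm{const}\cdot x^nr^{\binom n2}$ with $x=vr^{D-i}$ by (6). In the second sum put $i=n+D-i'$; then $i'$ runs over a fixed finite set, and the term is $\mathrm{const}\cdot x^nq^{\binom n2}$ with $x=uq^{D-i'}$. A sequence $y(n)=\mathrm{const}\cdot x^nr^{\binom n2}$ satisfies $y(n+1)=xr^ny(n)$, and similarly with $q$. So each term is $C^2$-finite over $\mathbb K$, and by Fact 2 so is $\epsilon$: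
$$\sum_{k=0}^p\varepsilon_k(n)\,\epsilon(n+k)=0,\qquad \varepsilon_k\text{ C-finite},\ \varepsilon_p\text{ without zeros.}$$

**Step 4: the recurrence for $s$.** Substituting the definition of $\epsilon$ gives
$$\sum_{k=0}^p\varepsilon_k(n)\big(s(n+k+D)-\psi(n+k)s(n+k)\big)=0 ,$$
whose coefficients are C-finite over $\mathbb K$. It remains to look at the leading one.

If $D\ge1$, the highest shift $s(n+p+D)$ occurs only with coefficient $\varepsilon_p(n)\ne0$. So $s$ is $C^2$-finite over $\mathbb K$.

If $D=0$, then $e=-f\ne0$, so $r^g=\tau^{mef}$ is not a root of unity, and $\psi(n)=\psi_0(r^g)^n$ equals $1$ for at most one $n$. The leading coefficient, at $s(n+p)$, is $\varepsilon_p(n)(1-\psi(n+p))$, which is nonzero for all $n\ge n_1$ with a suitable $n_1$. Replacing $n$ by $n+n_1$ gives a recurrence of order $n_1+p$ (its lowest coefficients are zero) that holds for all $n\in\mathbb N$ and has a leading coefficient without zeros. So $s$ is $C^2$-finite over $\mathbb K$. $\square$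

The case $D=0$ does occur. Take $u=v=1$, $q=2$, $r=\frac12$, $\tau=2$: then $m=1$, $e=1$, $f=-1$, $h=-1$, $g=1$, $\psi_0=2^{\binom{-1}2}=2$ and $\psi(n)=2^{1-n}$. Step 3 reads $(1-2^{1-n})s(n)=t(n,n)-t(n,-1)=2^{\binom n2}-2^{1-\binom{n+1}2}$. For $n=2$ it gives $\frac12s(2)=2-\frac14$, so $s(2)=\frac72$, in agreement with $s(2)=\frac12+1+2$. For $n=1$ both sides are $0$ and the identity says nothing about $s(1)$.

## 8. Independent bases: an absolute value with $|r|>1$

Now assume (2), and assume for contradiction that $q,r$ are multiplicatively independent. The plan is that of Section 5: expand $s$, obtain an exponential polynomial of small growth, and exhibit a nonzero coefficient at a large base. Two things need care. First, we need an absolute value in which $q$ or $r$ is large. For $q=(2+i)/(2-i)$, which lies in $\mathbb Q(i)$, both complex embeddings give $|q|=1$, although $q=(3+4i)/5$ is not an algebraic integer and so not a root of unity; we must use the absolute value of the prime $2-i$, where $|q|>1$. Second, $q$ and $r$ may have equal size.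

**Step 1: a finitely generated field.** To be able to construct absolute values, replace $\mathbb L$ by the subfield of an algebraic closure of $\mathbb L$ generated over $\mathbb Q$ by $u,v,q,r$ and the recurrence coefficients, initial values and characteristic roots of the $c_j$. The values of $a,b,s$ and of the $c_j$ lie in it. So $\mathbb L$ is finitely generated over $\mathbb Q$, and by Fact 1, for large $n$, $c_j(n)=\sum_\lambda p_{j,\lambda}(n)\lambda^n$ with $\lambda\in\mathbb L^*$ and not all $p_{j,\lambda}$ zero.

**Step 2: there is an absolute value on $\mathbb L$ with $|q|>1$.** This replaces the inequality $9>1$ of Section 5.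

Suppose first that $q$ is transcendental over $\mathbb Q$. Map $q$ to a transcendental real number greater than $1$. The image of $\mathbb Q(q)$ is countable, so $\mathbb C$ has infinite transcendence degree over it, and $\mathbb C$ is algebraically closed. Hence the embedding extends to $\mathbb L\to\mathbb C$, and we take the usual absolute value.

Suppose next that $q$ is algebraic, and let $F_0=\mathbb Q(q)$, a number field. If $|q|_w\le1$ at all places $w$ of $F_0$, then $q$ is an algebraic integer (non-archimedean places) all of whose conjugates have modulus at most $1$ (archimedean places). Kronecker's theorem says that a nonzero algebraic integer with this property is a root of unity, which $q$ is not. So $|q|_w>1$ for some $w$. If $w$ is archimedean, extend the corresponding embedding $F_0\to\mathbb C$ to $\mathbb L\to\mathbb C$ as before. If $w$ is non-archimedean, choose a transcendence basis of $\mathbb L$ over $F_0$. Extend $|\cdot|_w$ to the purely transcendental extension it generates by the Gauss norm, which sends a polynomial to the maximum of the absolute values of its coefficients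 (for instance $|3+x/3|=3$ when $|\cdot|_w$ is the $3$-adic absolute value on $\mathbb Q$). Then extend to the algebraic extension $\mathbb L$ of that field; this is standard, see Neukirch, *Algebraic Number Theory*, II.8.

**Step 3: normalization.** We fix the absolute value and choose which end of the sum dominates. We have $\max(|q|,|r|)>1$. As $\odot$ is commutative, the pairs $(u,q)$ and $(v,r)$ may be swapped, so assume
$$R:=|r|>1,\qquad |q|\le|r| .$$
Let $F=\mathbb C$ in the archimedean case (with $\mathbb L$ embedded in it) and let $F$ be the completion of $\mathbb L$ in the non-archimedean case. Both are complete of characteristic $0$. We distinguish *Case A:* $|q|<|r|$, and *Case B:* $|q|=|r|=R$. Fix $\Lambda\ge1$ with $|c_j(n)|=O(\Lambda^n)$ for all $j$.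

Case B cannot be avoided by a better choice of absolute value. For $q=2+i$ and $r=2-i$, which are non-associated primes of $\mathbb Z[i]$ and hence multiplicatively independent, every non-archimedean absolute value of $\mathbb Q(i)$ has $|q|,|r|\le1$, and the archimedean one has $|q|=|r|=\sqrt5$.

**Step 4: the expansion from both ends.** From $\binom{N-i}2=\binom N2-Ni+\binom i2+i$ we get
$$a(i)b(N-i)=b(N)\,\kappa_i\,r^{-Ni},\qquad\kappa_i=w^i(qr)^{\binom i2},\quad w=\frac{ur}v,$$
and symmetrically $a(N-i)b(i)=a(N)\,\kappa_i'\,q^{-Ni}$ with $\kappa_i'=w'^i(qr)^{\binom i2}$, $w'=vq/u$. Hence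
$$s(N)=b(N)\sum_{0\le i\le N}\kappa_ir^{-Ni}, \tag{7}$$
$$s(N)=b(N)\sum_{0\le i\le N/2}\kappa_ir^{-Ni}+a(N)\sum_{0\le i<N/2}\kappa_i'q^{-Ni}. \tag{8}$$
We use (7) in Case A and (8) in Case B.

**Step 5: remainder bounds.** We show that truncation at a fixed $M\ge1$ costs little: as $N\to\infty$,
$$\text{Case A:}\quad\sum_{M\le i\le N}|\kappa_ir^{-Ni}|=O(NR^{-MN}); \tag{9}$$
$$\text{Case B:}\quad\sum_{M\le i\le N/2}|\kappa_ir^{-Ni}|=O(NR^{-MN}),\quad\sum_{M\le i\le N/2}|\kappa_i'q^{-Ni}|=O(NR^{-MN}). \tag{10}$$
Let $\phi(i)=i\log|w|+\frac{i(i-1)}2\log|qr|-Ni\log R$ be the logarithm of the $i$-th term. Then $\phi(M)=O(1)-MN\log R$. There are at most $N$ terms in each sum (for $M\geq 1$), so it suffices to bound $\phi$ by $O(1)-MN\log R$ on the range.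

*Case A, $|qr|>1$.* Here $\phi$ is convex, so on $[M,N]$ it is at most $\max(\phi(M),\phi(N))$. Moreover $\phi(N)=\frac{N^2}2\big(\log|qr|-2\log|r|\big)+O(N)=\frac{N^2}2\log\frac{|q|}{|r|}+O(N)$, which is below $-MN\log R$ for large $N$ because $|q|<|r|$.

*Case A, $|qr|\le1$.* Here the middle term of $\phi$ is at most $0$, so $\phi(i)\le i(\log|w|-N\log R)$. For large $N$ the bracket is negative, so for $i\ge M$ this is at most $M(\log|w|-N\log R)$.

*Case B.* Here $|qr|=R^2>1$, so $\phi$ is convex on $[M,N/2]$, and $\phi(N/2)=\frac{N^2}4\log R-\frac{N^2}2\log R+O(N)=-\frac{N^2}4\log R+O(N)$, below $-MN\log R$ for large $N$. The argument for the $\kappa_i'$ is the same with $w'$ for $w$, because $|q|=R$.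

## 9. A nonzero coefficient, by multiplicative independence

By (6), $b(n+j)=b(n)v^jr^{\binom j2}r^{nj}$ and $a(n+j)=a(n)u^jq^{\binom j2}q^{nj}$. The quantities that will appear on inserting truncated expansions into the recurrence are
$$E_M(n)=\sum_{j=0}^d\sum_{0\le i<M}v^jr^{\binom j2}\kappa_ir^{-ij}\,c_j(n)\,r^{(j-i)n},\qquad E_M'(n)=\sum_{j=0}^d\sum_{0\le i<M}u^jq^{\binom j2}\kappa_i'q^{-ij}\,c_j(n)\,q^{(j-i)n},$$
where $c_j(n)$ stands for its exponential polynomial. Both are exponential polynomials over $F$.

**Lemma 2.** There are $\mu^*\in F^*$ and $M_0$ such that for all $M\ge M_0$ the coefficient of $E_M$ at $\mu^*$ is a nonzero polynomial.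

*Proof.* Fix $\lambda_0$ with some $p_{j,\lambda_0}\ne0$, and let $S=\{(j,h):0\le j\le d,\ h\in\mathbb Z,\ p_{j,\lambda_0r^h}\ne0\}$. It is nonempty, and finite since $r$ is not a root of unity. We have $\lambda_0r^h\,r^{j-i}=\lambda_0r^{-k}$ if and only if $i=h+j+k$. So if $h+j+k\ge0$ and $M>h+j+k$ on $S$, the coefficient of $E_M$ at $\lambda_0r^{-k}$ is
$$\sum_{(j,h)\in S}v^jr^{\binom j2}\,\kappa_{h+j+k}\,r^{-(h+j+k)j}\,p_{j,\lambda_0r^h}(n).$$
For all integers $l$, (6) gives $\kappa_{l+k}=\kappa_l\,w^k(qr)^{lk+\binom k2}$. With $l=h+j$ and $(qr)^{h+j}r^{-j}=q^{h+j}r^h$, the coefficient becomes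
$$w^k(qr)^{\binom k2}\sum_{(j,h)\in S}C_{j,h}\,\big(q^{h+j}r^h\big)^k\,p_{j,\lambda_0r^h}(n),\qquad C_{j,h}=v^jr^{\binom j2}\kappa_{h+j}r^{-(h+j)j}\ne0. \tag{11}$$
If $q^{h+j}r^h=q^{h'+j'}r^{h'}$, multiplicative independence gives $h=h'$ and $h+j=h'+j'$. So the elements $q^{h+j}r^h$, $(j,h)\in S$, are pairwise distinct. By the Vandermonde argument of Section 5, applied to the coefficient of each power of $n$, the sum cannot vanish for $|S|$ consecutive $k$. Choose $k$ with $h+j+k\ge0$ on $S$ for which it does not vanish, put $\mu^*=\lambda_0r^{-k}$, and take $M_0$ larger than all $h+j+k$, $(j,h)\in S$. $\square$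

It is instructive to see what (11) does for the dependent pair of Section 1, where $u=v=2$, $q=r=4$, $w=4$ and $\kappa_i=4^{i^2}$. The recurrence (1) has, with $\lambda_0=1$, the set $S=\{(3,0),(2,1),(1,1),(0,2)\}$ and $p_{3,1}=1$, $p_{2,4}=-32$, $p_{1,4}=-16$, $p_{0,16}=128$. The numbers $q^{h+j}r^h=4^{2h+j}$ are $4^3,4^4,4^3,4^4$. They coincide in pairs, and $C_{3,0}=512$, $C_{1,1}=32$, $C_{2,1}=1024$, $C_{0,2}=256$ give $512\cdot1-32\cdot16=0$ and $-1024\cdot32+256\cdot128=0$. The coefficients cancel for every $k$, as they must.

## 10. The contradiction when $|q|<|r|$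

In Case A the far end of the sum is negligible, and we finish as in Section 5. By (7) and (9), $s(n+j)=b(n+j)\big(\sum_{i<M}\kappa_ir^{-(n+j)i}+O(nR^{-Mn})\big)$. Insert this into $\sum_jc_j(n)s(n+j)=0$ and divide by $b(n)$. The main terms are $E_M(n)$, and since $|b(n+j)/b(n)|=O(R^{jn})$, for every $M$
$$E_M(n)=O\big(n\,\Lambda^nR^{(d-M)n}\big).$$
Choose $M\ge M_0$ with $\Lambda R^{d-M}<|\mu^*|$ and $\theta$ strictly between these two numbers. Then $E_M(n)=O(\theta^n)$, and Lemma 1 says that the coefficient of $E_M$ at $\mu^*$ is zero. This contradicts Lemma 2.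

## 11. The contradiction when $|q|=|r|$

In Case B both ends of the sum have comparable size and the contribution of the far end cannot be dropped. Let
$$\chi(n)=\frac{a(n)}{b(n)}=\eta^n\omega^{\binom n2},\qquad\eta=\frac uv,\quad\omega=\frac qr .$$
Then $|\omega|=1$, so $|\chi(n)|=|\eta|^n$, and $\omega$ is not a root of unity. Insert (8) with the bounds (10) into the recurrence and divide by $b(n)$. The terms from the first sum give $E_M(n)$, those from the second give $\chi(n)E_M'(n)$, and the errors are $O(n\Lambda^nR^{(d-M)n})$ and $O(n\Lambda^n|\eta|^nR^{(d-M)n})$. So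
$$E_M(n)+\chi(n)E_M'(n)=O\big(n(\Lambda\max(1,|\eta|)R^{d-M})^n\big)\quad\text{for every }M. \tag{12}$$
Lemma 1 does not apply, since $\chi E_M'$ is not given as an exponential polynomial. Could it cancel against $E_M$? The next lemma says no: after an operator kills $E$, the factor $\omega^{\binom n2}$ can be divided out, and what remains is an exponential polynomial whose bases have been spread along powers of $\omega$.

**Lemma 3.** Let $E,E'$ be exponential polynomials over $F$ with $E(n)+\chi(n)E'(n)=O(\theta^n)$, $\theta>0$. Then the coefficients of $E$ at all $\mu$ with $|\mu|>\theta$ vanish.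

*Proof.*

**Step 1: removing small terms.** We arrange that only large bases are left. Choose $\theta'>\theta$ below all values $|\mu|>\theta$ with $\mu$ occurring in $E$ and below all values $|\eta\mu|>\theta$ with $\mu$ occurring in $E'$. Terms of $E$ with $|\mu|\le\theta$ are $O(\theta'^n)$, and so are terms of $\chi E'$ with $|\eta\mu|\le\theta$, because $|\chi(n)|=|\eta|^n$. Delete them. Then still $E+\chi E'=O(\theta'^n)$, all $\mu$ in $E$ satisfy $|\mu|>\theta'$, and all $\mu$ in $E'$ satisfy $|\eta\mu|>\theta'$. We must show that the remaining $E$ is zero.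

**Step 2: eliminating $E$.** We show $E'=0$. Suppose $E'=\sum_\mu P'_\mu(n)\mu^n\ne0$. As $E$ is C-finite, there are constants $\gamma_0,\dots,\gamma_m$ with $\gamma_m\ne0$ and $\sum_k\gamma_kE(n+k)=0$ (if $E=0$, take $m=0$, $\gamma_0=1$). Apply $\sum_k\gamma_k\sigma^k$ to $E+\chi E'=O(\theta'^n)$; this leaves $\sum_k\gamma_k\chi(n+k)E'(n+k)=O(\theta'^n)$. By (6), $\chi(n+k)=\chi(n)\eta^k\omega^{\binom k2}\omega^{kn}$. Dividing by $\chi(n)$, of absolute value $|\eta|^n$, we get
$$H(n):=\sum_{k=0}^m\gamma_k\eta^k\omega^{\binom k2}\,\omega^{kn}E'(n+k)=O\big((\theta'/|\eta|)^n\big).$$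
$H$ is an exponential polynomial with bases among the $\mu\omega^k$, and $|\mu\omega^k|=|\mu|>\theta'/|\eta|$. By Lemma 1 all coefficients of $H$ vanish.

**Step 3: a coefficient of $H$ that does not vanish.** Take $\mu_0$ with $P'_{\mu_0}\ne0$. Since $\omega$ is not a root of unity, the $\mu_0\omega^h$ are distinct, so there is a maximal $h\ge0$ with $P'_{\mu_0\omega^h}\ne0$. Put $\mu_1=\mu_0\omega^h$ and look at the coefficient of $H$ at $\mu_1\omega^m=\mu_0\omega^{h+m}$. A term with index $k\le m$ and base $\mu$ of $E'$ contributes only if $\mu=\mu_0\omega^{h+m-k}$. As $h+m-k\ge h$, maximality of $h$ leaves only $k=m$ and $\mu=\mu_1$. The coefficient is therefore $\gamma_m\eta^m\omega^{\binom m2}\mu_1^mP'_{\mu_1}(n+m)\ne0$, contradicting Step 2. So $E'=0$.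

**Step 4: conclusion.** Now $E(n)=O(\theta'^n)$ while all bases of $E$ satisfy $|\mu|>\theta'$. Lemma 1 gives $E=0$. $\square$

To finish Case B, choose $M\ge M_0$ with $\Lambda\max(1,|\eta|)R^{d-M}<|\mu^*|$ and $\theta$ strictly between these numbers. By (12), $E_M+\chi E_M'=O(\theta^n)$, so by Lemma 3 the coefficient of $E_M$ at $\mu^*$ vanishes, contradicting Lemma 2. This proves (2)$\Rightarrow$(3) and completes the proof of Theorem 2. $\blacksquare$

## 12. Cauchy squares

One could hope that closure holds at least for the product of a sequence with itself. It does not.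

**Corollary 3.** Cauchy squares also fail: for $a(n)=2^{n^2}+3^{n^2}$, $a\odot a$ is not $C^2$-finite over any field of characteristic $0$.

*Proof.* By Fact 2, $a$ itself is $C^2$-finite over $\mathbb Q$. Write $A(n)=2^{n^2}$, $B(n)=3^{n^2}$. By bilinearity and commutativity,
$$a\odot a=A\odot A+2\,A\odot B+B\odot B .$$
By Theorem 2, $A\odot A$ and $B\odot B$ are $C^2$-finite over $\mathbb Q$, since $\rho=\sigma$ is a dependent pair. They are then $C^2$-finite over every field of characteristic $0$. If $a\odot a$ were $C^2$-finite over such a field $\mathbb L$, then by Fact 2 and multiplication by constants so would be $A\odot B=\frac12(a\odot a-A\odot A-B\odot B)$, contradicting Theorem 1. $\blacksquare$
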